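\title{Hyponormal generators of $C^*$-algebras of essentially normal operators}

\begin{abstract}
Let $A$ be an irreducible essentially normal operator on a separable infinite-dimensional Hilbert space whose essential spectrum has no isolated points. We prove that if the Fredholm index function of $A$ is bounded above or bounded below, then $C^*(A)$ has a hyponormal generator. More precisely, $C^*(A)$ has a hyponormal generator if and only if some injective continuous function of the image of $A$ in the Calkin algebra has a nonpositive index function; the generator can then be chosen with trace-class self-commutator, and with self-commutator of finite, explicitly determined rank when that index function is bounded. The main step is the construction, after a homeomorphism of the plane, of an irreducible hyponormal operator with prescribed essential spectrum and prescribed nonpositive index. Examples show that neither hypothesis can be dropped.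
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal H$ be a separable infinite-dimensional complex Hilbert space and $\mathcal B(\mathcal H)$ the algebra of bounded operators on it. For $A\in\mathcal B(\mathcal H)$, let $C^*(A)$ be the $C^*$-algebra generated by $A$ and the identity $I$. An operator $S\in C^*(A)$ is a \emph{generator} of $C^*(A)$ if $C^*(S)=C^*(A)$. The \emph{self-commutator} of an operator $T$ is $[T^*,T]=T^*T-TT^*$; it measures the failure of normality. The operator $T$ is \emph{hyponormal} if $[T^*,T]\ge0$ and \emph{essentially normal} if $[T^*,T]$ is compact. It is \emph{irreducible} if it has no nontrivial reducing subspace, that is, if $0$ and $I$ are the only orthogonal projections that commute with it.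

Let $\mathcal K$ be the ideal of compact operators and $\pi$ the quotient map onto the Calkin algebra $\mathcal B(\mathcal H)/\mathcal K$. The \emph{essential spectrum} $\sigma_e(A)$ is the spectrum of $\pi(A)$, a nonempty compact set, and the \emph{index function} of $A$ is $\lambda\mapsto\operatorname{ind}(A-\lambda)$ on $\mathbb C\setminus\sigma_e(A)$. A compact set is \emph{perfect} if it has no isolated points. The following question is posed in \cite{SHG}.

\begin{quote}
\emph{If $A$ is irreducible and essentially normal, $\sigma_e(A)$ is perfect, and the index function of $A$ is bounded above or bounded below, does $C^*(A)$ have a hyponormal generator?}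
\end{quote}

To see where the hypotheses come from, put $X=\sigma_e(A)$ and $a=\pi(A)$. For irreducible essentially normal $A$ the algebra $C^*(A)$ contains $\mathcal K$, and the quotient $C^*(A)/\mathcal K$ is the commutative algebra $C^*(a)\cong C(X)$. Modulo compact operators, a generator is thus a function $f(a)$ of the normal element $a$, with $f\in C(X)$ injective: to change the generator is to embed $X$ in the plane in a different way. An irreducible hyponormal operator has no eigenvalues, so its index is nowhere positive. The first task is therefore to find an embedding $f$ that makes the index nonpositive.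

If $A=S_+^*$ is the adjoint of the unilateral shift, the index is $+1$ in the unit disc, and $f(z)=\bar z$ leads to the hyponormal generator $S_+$. Suppose next that $X$ is a closed disc with two holes, on which the index is $+1$ and $-1$. Conjugation only exchanges the signs. But the inversion $f(z)=1/(z-\lambda_0)$, with $\lambda_0$ in the hole of index $+1$, sends that hole to the outside and lowers every index by $1$: the two holes of $f(X)$ carry the indices $-1$ and $-2$. The same device works whenever the index function attains a maximum or, after conjugation, a minimum. This is the boundedness hypothesis.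

The second task is the substantial one. By the Brown--Douglas--Fillmore theorem it is enough to construct \emph{one} irreducible, essentially normal, hyponormal operator with essential spectrum $f(X)$ and the required index function. Such an operator need not exist: Example~\ref{ex:segment} shows that $[0,1]$ is not the essential spectrum of any irreducible hyponormal operator. However, we are free to embed once more. A perfect set can be moved by a homeomorphism of the plane so that it has positive area near each of its points, and for such sets the construction succeeds. A single point cannot be thickened in this way, and there the answer is negative. This is the perfectness hypothesis.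

\begin{theorem}\label{thm:answer}
If $A$ is irreducible and essentially normal, $\sigma_e(A)$ is perfect, and the index function of $A$ is bounded above or bounded below, then $C^*(A)$ has a hyponormal generator.
\end{theorem}

Theorem~\ref{thm:answer} follows from a characterization. Here $f(a)$ is given by the continuous functional calculus, and the index of an invertible element of the Calkin algebra is the index of any operator that represents it.

\begin{theorem}\label{thm:char}
Let $A$ be irreducible and essentially normal, with $X=\sigma_e(A)$ perfect, and let $a=\pi(A)$. The following are equivalent: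
\begin{enumerate}
\item[(a)] $C^*(A)$ has a hyponormal generator;
\item[(b)] there is an injective $f\in C(X)$ with $\operatorname{ind}(f(a)-\mu)\le0$ for all $\mu\notin f(X)$.
\end{enumerate}
If \textup{(b)} holds with $f$, the generator can be chosen with trace-class self-commutator. If moreover $N=\max\bigl(1,\sup_\mu|\operatorname{ind}(f(a)-\mu)|\bigr)<\infty$, it can be chosen with self-commutator of rank exactly $N$. This rank is optimal: if $T$ is hyponormal and irreducible on an infinite-dimensional space and $\operatorname{ind}(T-\lambda)=-n$, then $\operatorname{rank}[T^*,T]\ge\max(1,n)$.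
\end{theorem}

\begin{theorem}\label{thm:sharp}
\textup{(i)} Let $c_j=1-2^{-j}$, $r_j=2^{-j-3}$ and $\Delta_j=\{|z-c_j|<r_j\}$ for $j\ge1$, and let $X_*=\overline{\mathbb D}\setminus\bigcup_j\Delta_j$, where $\mathbb D$ is the open unit disc. For irreducible essentially normal $A$ with $\sigma_e(A)=X_*$, the algebra $C^*(A)$ has a hyponormal generator if and only if the index function of $A$ is bounded above or bounded below; and there are such $A$ whose index function is unbounded in both directions. So the boundedness hypothesis in Theorem~\textup{\ref{thm:answer}} cannot be dropped.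

\textup{(ii)} Perfectness cannot be dropped: if $A$ is compact and irreducible, then $C^*(A)$ has no hyponormal generator.
\end{theorem}

The core of the paper is the following realization theorem.

\begin{theorem}\label{thm:real}
Let $X_1\subset\mathbb C$ be nonempty, compact and perfect, and let $n$ be a function from the components of $\mathbb C\setminus X_1$ to $\{0,1,2,\dots\}$ that is zero on the unbounded one; write $n(\mu)$ for its value on the component of $\mu$. There are a homeomorphism $\Phi$ of $\mathbb C$, joined to the identity by a jointly continuous path of homeomorphisms $\Phi_\tau$ of $\mathbb C$ $(0\le\tau\le1$, $\Phi_0=\mathrm{id}$, $\Phi_1=\Phi)$, and an irreducible hyponormal operator $T$ on a separable infinite-dimensional space, with trace-class self-commutator, such that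
\[
\sigma_e(T)=\Phi(X_1),\qquad \operatorname{ind}(T-\Phi(\mu))=-n(\mu)\quad(\mu\notin X_1).
\]
If $N=\max(1,\sup n)<\infty$, then $\operatorname{rank}[T^*,T]\le N$.
\end{theorem}

Section~\ref{sec:reduction} deduces Theorems~\ref{thm:answer} and~\ref{thm:char} from Theorem~\ref{thm:real}, whose proof occupies Sections~\ref{sec:model}--\ref{sec:coupling}. The building block is a singular integral operator with rank-one self-commutator (Section~\ref{sec:model}). It is governed by a function $g$ on the plane with $0\le g\le1$: the index is $-1$ on the holes where $g=1$, and the set where $0<g<1$ is essential spectrum if it has positive area near each of its points (Section~\ref{sec:symbol}). The homeomorphism $\Phi$ provides the area (Section~\ref{sec:Phi}). A direct sum of blocks has the right index function, and a compact perturbation that preserves hyponormality makes the sum irreducible (Section~\ref{sec:coupling}). Theorem~\ref{thm:sharp} is proved in Section~\ref{sec:sharp}.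

\emph{Notation.} ``Projection'' means orthogonal projection. Inner products are linear in the first variable, and $|\xi\rangle\langle\eta|$ is the operator $f\mapsto\langle f,\eta\rangle\xi$. We write $z=x+iy$. The length of a subset of $\mathbb R$ and the area of a subset of $\mathbb C$ are both denoted by $|E|$; $dA$ is area measure; $\mathbf 1_E$ is the indicator function of $E$; and $E_x=\{y\in\mathbb R:x+iy\in E\}$ is the vertical slice of $E\subset\mathbb C$. Multiplication by a bounded Borel function $\beta$ is denoted by $M_\beta$, on whichever $L^2$ space is at hand.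

\section{Fredholm theory and hyponormal operators}\label{sec:background}

We use the following standard facts.

\begin{enumerate}
\item[(F1)] An operator $T$ is Fredholm (closed range, $\ker T$ and $\ker T^*$ finite-dimensional) if and only if $\pi(T)$ is invertible. The index $\operatorname{ind}T=\dim\ker T-\dim\ker T^*$ depends only on $\pi(T)$. On invertible elements of the Calkin algebra it satisfies $\operatorname{ind}(bc)=\operatorname{ind}b+\operatorname{ind}c$ and $\operatorname{ind}b^*=-\operatorname{ind}b$, and it is constant along norm-continuous paths. In particular, an index function is constant on each component of $\mathbb C\setminus\sigma_e$ and zero on the unbounded one.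
\item[(F2)] If a $C^*$-algebra of operators commutes with no projection other than $0$ and $I$ and contains a nonzero compact operator, then it contains $\mathcal K$.
\item[(F3)] (Brown--Douglas--Fillmore \cite[Theorem 11.1]{BDF}.) Essentially normal operators $T_1,T_2$ on separable infinite-dimensional spaces with equal essential spectra and equal index functions are unitarily equivalent modulo compacts: $\mathcal UT_1\mathcal U^*-T_2$ is compact for some unitary $\mathcal U$.
\item[(H1)] For every operator $T$, every $\lambda\in\mathbb C$ and every vector $g$,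
\[
\langle[T^*,T]g,g\rangle=\|(T-\lambda)g\|^2-\|(T-\lambda)^*g\|^2 ,
\]
because $T-\lambda$ has the same self-commutator as $T$. If $T$ is hyponormal, then $\ker(T-\lambda)\subset\ker(T-\lambda)^*$, so $\ker(T-\lambda)$ reduces $T$.
\item[(H2)] (Stampfli.) The norm of a hyponormal operator equals its spectral radius, and the inverse of an invertible hyponormal operator is hyponormal. Hence $\|(T-\lambda)^{-1}\|=1/\operatorname{dist}(\lambda,\sigma(T))$ for hyponormal $T$ and $\lambda\notin\sigma(T)$.
\end{enumerate}

An irreducible operator on an infinite-dimensional space is never normal: the spectral projections of a normal operator commute with it, so an irreducible normal operator has one-point spectrum, is a scalar, and acts on a one-dimensional space.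

\begin{lemma}\label{lem:hypo}
Let $T$ be irreducible and hyponormal on an infinite-dimensional space. Then $\ker(T-\lambda)=0$ for all $\lambda$. If $T-\lambda$ is Fredholm, then its index is $-n$ with $n\ge0$, and $\operatorname{rank}[T^*,T]\ge\max(1,n)$.
\end{lemma}

\begin{proof}
By (H1), $\ker(T-\lambda)$ reduces $T$; it is not the whole space, since $T$ is not a scalar; so it is $0$. Thus the index is $-n$ with $n=\dim\ker(T-\lambda)^*$. For $0\ne g\in\ker(T-\lambda)^*$, (H1) gives $\langle[T^*,T]g,g\rangle=\|(T-\lambda)g\|^2>0$. So $[T^*,T]$ is injective on an $n$-dimensional space, and it is nonzero because $T$ is not normal.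
\end{proof}

\begin{example}\label{ex:segment}
The homeomorphism $\Phi$ cannot be omitted from Theorem~\ref{thm:real}. Suppose that $T$ is irreducible and hyponormal with $\sigma_e(T)=[0,1]$. Off $[0,1]$ the index is $0$ by (F1) and $T-\lambda$ is injective by Lemma~\ref{lem:hypo}, so $\sigma(T)=[0,1]$. By (H2), $\|(T-i\eta)g\|\ge|\eta|\,\|g\|$ for real $\eta\neq0$, which expands to $\|Tg\|^2\ge2\eta\operatorname{Im}\langle Tg,g\rangle$. Letting $\eta\to\pm\infty$ gives $\operatorname{Im}\langle Tg,g\rangle=0$ for all $g$. So $T$ is self-adjoint, which is impossible for an irreducible operator.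
\end{example}

The next lemma will transfer index computations from one space to another.

\begin{lemma}\label{lem:AB}
Let $\mathcal A:\mathcal H_2\to\mathcal H_1$ and $\mathcal B:\mathcal H_1\to\mathcal H_2$ be bounded operators between Hilbert spaces. Then $I+\mathcal{AB}$ is Fredholm if and only if $I+\mathcal{BA}$ is, and the indices are equal.
\end{lemma}

\begin{proof}
If $\mathcal C$ inverts $I+\mathcal{BA}$ modulo compacts, then
\[
(I+\mathcal{AB})(I-\mathcal{ACB})=I+\mathcal{AB}-\mathcal A(I+\mathcal{BA})\mathcal{CB}
\]
is $I$ plus a compact operator, and so is the product in the other order, $I+\mathcal{AB}-\mathcal{AC}(I+\mathcal{BA})\mathcal B$. By symmetry the two operators are Fredholm together. Since $(I+\mathcal{BA})\mathcal B=\mathcal B(I+\mathcal{AB})$ and $(I+\mathcal{AB})\mathcal A=\mathcal A(I+\mathcal{BA})$, the operator $\mathcal B$ maps $\ker(I+\mathcal{AB})$ into $\ker(I+\mathcal{BA})$ and $-\mathcal A$ maps back; on these kernels $-\mathcal{AB}$ and $-\mathcal{BA}$ are the identity. So the kernels have equal dimension. The same applies to the adjoints $I+\mathcal B^*\mathcal A^*$ and $I+\mathcal A^*\mathcal B^*$.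
\end{proof}

\section{Reduction to the realization theorem}\label{sec:reduction}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:char}}, assuming Theorem~\textup{\ref{thm:real}}]
Since $A$ is irreducible it is not normal, so $C^*(A)$ contains the nonzero compact operator $[A^*,A]$, and $\mathcal K\subset C^*(A)$ by (F2). Hence $C^*(A)=\pi^{-1}(C^*(a))$, where $a$ is normal with spectrum $X$ and $C^*(a)=\{f(a):f\in C(X)\}$. This is where irreducibility and essential normality of $A$ enter.

(a)$\Rightarrow$(b). Let $S$ be a hyponormal generator and write $\pi(S)=f(a)$. A projection that commutes with $S$ commutes with $C^*(S)=C^*(A)$, so $S$ is irreducible. The functions $f$ and $1$ generate $C(X)$ as a $C^*$-algebra, so $f$ separates the points of $X$. For $\mu\notin f(X)$, $\operatorname{ind}(f(a)-\mu)=\operatorname{ind}(S-\mu)\le0$ by Lemma~\ref{lem:hypo}.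

(b)$\Rightarrow$(a). The set $X_1=f(X)$ is homeomorphic to $X$, hence compact and perfect. By (F1), $n(\mu)=-\operatorname{ind}(f(a)-\mu)\ge0$ is constant on the components of $\mathbb C\setminus X_1$ and zero on the unbounded one. Take $\Phi$, $\Phi_\tau$, $T$ from Theorem~\ref{thm:real}, and choose $B\in C^*(A)$ with $\pi(B)=(\Phi\circ f)(a)$. Then $B$ is essentially normal and $\sigma_e(B)=\Phi(X_1)=\sigma_e(T)$.

The path $\Phi_\tau$ serves to compute the index function of $B$. Fix $\mu\notin X_1$. The functions $\Phi_\tau\circ f-\Phi_\tau(\mu)$ have no zeros on $X$, because $\Phi_\tau$ is injective, and they depend continuously on $\tau$ in $C(X)$, because $(\tau,z)\mapsto\Phi_\tau(z)$ is uniformly continuous on $[0,1]\times X_1$. So $\tau\mapsto(\Phi_\tau\circ f)(a)-\Phi_\tau(\mu)$ is a norm-continuous path of invertible elements, and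
\[
\operatorname{ind}(B-\Phi(\mu))=\operatorname{ind}(f(a)-\mu)=-n(\mu)=\operatorname{ind}(T-\Phi(\mu)).
\]
The operator $T$ is essentially normal, so (F3) gives a unitary $\mathcal U$ with $S:=\mathcal UT\mathcal U^*\in B+\mathcal K\subset C^*(A)$. The operator $S$ is hyponormal, irreducible and essentially normal, so $\mathcal K\subset C^*(S)$ as in the first paragraph. Since $\Phi\circ f$ is injective, the Stone--Weierstrass theorem shows that $\pi(S)=(\Phi\circ f)(a)$ generates $C^*(a)$. Thus $a\in\pi(C^*(S))$, so $A\in C^*(S)+\mathcal K=C^*(S)$ and $C^*(S)=C^*(A)$.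

The self-commutator of $S$ is unitarily equivalent to that of $T$, so it is trace class. If $N<\infty$, its rank is at most $N$ by Theorem~\ref{thm:real} and at least $N$ by Lemma~\ref{lem:hypo}, applied at a point where $n$ is largest. The last sentence of the theorem is part of Lemma~\ref{lem:hypo}.
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:answer}}]
Replacing $A$ by $A^*$ preserves $C^*(A)$, irreducibility, essential normality and perfectness, and it changes the sign of the index: $\operatorname{ind}(A^*-\bar\lambda)=-\operatorname{ind}(A-\lambda)$. So we may assume that the index function is bounded above. Being integer-valued, it attains its maximum $m$ at some $\lambda_0\notin X$, and $m\ge0$ because the value $0$ occurs on the unbounded component. Let $f(z)=1/(z-\lambda_0)$, an injective continuous function on $X$. Every nonzero $\mu\notin f(X)$ has the form $\mu=1/(\lambda-\lambda_0)$ with $\lambda\notin X$, $\lambda\ne\lambda_0$, and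
\[
f(a)-\mu=-(\lambda-\lambda_0)^{-1}(a-\lambda_0)^{-1}(a-\lambda)
\]
has index $\operatorname{ind}(A-\lambda)-m\le0$. For $\mu=0$ the index of $f(a)=(a-\lambda_0)^{-1}$ is $-m\le0$. So condition (b) of Theorem~\ref{thm:char} holds.
\end{proof}

\section{A model with rank-one self-commutator}\label{sec:model}

If $T=C_1+iC_2$ with $C_1,C_2$ self-adjoint, then $[T^*,T]=2i[C_1,C_2]$. A hyponormal operator with small self-commutator is therefore a pair of self-adjoint operators with $i[C_1,C_2]$ positive and small. Multiplication by $x$ and a Hardy space projection on an interval form such a pair.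

\subsection{The Hardy space of the lower half-plane}

Let $H^2_\pm\subset L^2(\mathbb R)$ be the spaces of boundary values of the functions $f$ analytic in the half-plane $\mathbb C_\pm=\{\pm\operatorname{Im}\zeta>0\}$ with $\sup_{\pm\eta>0}\int|f(x+i\eta)|^2\,dx<\infty$. Recall that $L^2(\mathbb R)=H^2_+\oplus H^2_-$ and that the projection onto $H^2_+$ is the $L^2$ limit
\[
P_+f(x)=\lim_{\varepsilon\downarrow0}\frac1{2\pi i}\int\frac{f(t)\,dt}{t-x-i\varepsilon}.
\]
Let $P=I-P_+$ be the projection onto $H^2_-$; it commutes with translations. For $\varphi\in L^\infty(\mathbb R)$ let $\mathsf T(\varphi)=PM_\varphi|_{H^2_-}$ be the Toeplitz operator with symbol $\varphi$. For $\beta>0$ let $b_\beta(t)=(t+i\beta)/(t-i\beta)$. Let $C(\dot{\mathbb R})$ be the algebra of continuous functions on $\dot{\mathbb R}=\mathbb R\cup\{\infty\}$.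

\begin{lemma}\label{lem:hardy}
\begin{enumerate}
\item[(a)] For a compact interval $J$,
\begin{equation}\label{eq:comm}
2i\,[M_x,\mathbf 1_JP\mathbf 1_J]=\tfrac1\pi|\mathbf 1_J\rangle\langle\mathbf 1_J|\quad\text{on }L^2(J).
\end{equation}
\item[(b)] $M_{b_\beta}$ maps $H^2_-$ isometrically onto a subspace of codimension one; so $\operatorname{ind}\mathsf T(b_\beta)=-1$.
\item[(c)] If $\Theta\in L^\infty(\mathbb R)$ and $\operatorname{Re}\Theta\ge c>0$, then $\mathsf T(\Theta)$ is invertible.
\item[(d)] If $\varphi\in C(\dot{\mathbb R})$, then $[P,M_\varphi]$ is compact, and $\mathsf T(\varphi\Theta)-\mathsf T(\varphi)\mathsf T(\Theta)$ is compact for all $\Theta\in L^\infty(\mathbb R)$.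
\item[(e)] If $\varphi\in C(\dot{\mathbb R})$ is unimodular, then $\mathsf T(\varphi)$ is Fredholm, and the index is constant along continuous paths of unimodular functions in $C(\dot{\mathbb R})$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $f\in L^2(J)$, extended by zero. On $J$,
\[
xP_+f(x)-P_+(tf)(x)=\lim_{\varepsilon\downarrow0}\frac1{2\pi i}\int\frac{x-t}{t-x-i\varepsilon}\,f(t)\,dt=-\frac1{2\pi i}\int f
\]
by dominated convergence, since the fraction has modulus at most $1$ and tends to $-1$ for $t\ne x$. Thus $[M_x,\mathbf 1_JP_+\mathbf 1_J]=\frac i{2\pi}|\mathbf 1_J\rangle\langle\mathbf 1_J|$. The commutator with $P=I-P_+$ has the opposite sign, and $2i\cdot(-\frac{i}{2\pi})=\frac1\pi$.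

(b) The function $b_\beta$ is unimodular on $\mathbb R$ and analytic and bounded by $1$ in $\mathbb C_-$. Its only zero is a simple zero at $-i\beta$, and $1/b_\beta$ is bounded on $\mathbb C_-$ outside a small disc around $-i\beta$. So $b_\beta H^2_-$ consists exactly of the $f\in H^2_-$ with $f(-i\beta)=0$, and evaluation at $-i\beta$ is a nonzero functional.

(c) Both $\mathsf T(\Theta)$ and $\mathsf T(\Theta)^*=\mathsf T(\overline\Theta)$ satisfy $\operatorname{Re}\langle\,\cdot\, f,f\rangle\ge c\|f\|^2$, so both are bounded below.

(d) Let $b=b_1$. By (b), $(I-P)M_bP=0$, and $(I-P)M_{\bar b}P$ vanishes on $H^2_+\oplus bH^2_-$, so it has rank at most one, as does its adjoint $PM_b(I-P)$. Hence $[P,M_b]=PM_b(I-P)-(I-P)M_bP$ has rank at most one, and so does $[P,M_{\bar b}]=-[P,M_b]^*$. The functions $\varphi\in C(\dot{\mathbb R})$ with $[P,M_\varphi]$ compact form a closed subalgebra. It contains the polynomials in $b$ and $\bar b$, which are dense because $b$ is a homeomorphism of $\dot{\mathbb R}$ onto the unit circle. Finally, $\mathsf T(\varphi\Theta)-\mathsf T(\varphi)\mathsf T(\Theta)=PM_\varphi(I-P)M_\Theta P=[P,M_\varphi](I-P)M_\Theta P$.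

(e) By (d), $\mathsf T(\bar\varphi)$ inverts $\mathsf T(\varphi)$ modulo compacts; now use (F1) and $\|\mathsf T(\varphi)\|\le\|\varphi\|_\infty$.
\end{proof}

\subsection{One hole, by hand}

\begin{example}\label{ex:rect}
Let $J=[-1,1]$ and $T=M_{x-i/2}+i\,\mathbf 1_JP\mathbf 1_J$ on $L^2(J)$. By \eqref{eq:comm}, $[T^*,T]=\frac1\pi|\mathbf 1_J\rangle\langle\mathbf 1_J|$, so $T$ is hyponormal with rank-one self-commutator. We claim that $T$ is Fredholm of index $-1$.

Let $\iota:L^2(J)\to L^2(\mathbb R)$ be extension by zero. Then $T=M_{x-i/2}(I+\mathcal{AB})$ with $\mathcal A=iM_{x-i/2}^{-1}\iota^*P$ and $\mathcal B=P\iota$. By Lemma~\ref{lem:AB} we may pass to $I+\mathcal{BA}$, which is the identity on $H^2_+$ and equals $\mathsf T(\Omega)$ on $H^2_-$, where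
\[
\Omega(x)=1+\frac{i\,\mathbf 1_J(x)}{x-i/2}=\begin{cases}\dfrac{x+i/2}{x-i/2}=b_{1/2}(x),&|x|\le1,\\[2mm]1,&|x|>1.\end{cases}
\]
Write $\Omega=\Theta\,b_{1/2}$. Then $\Theta=1$ on $J$, while $\operatorname{Re}\Theta=\operatorname{Re}\overline{b_{1/2}}=\frac{x^2-1/4}{x^2+1/4}\ge\frac35$ off $J$. Since $b_{1/2}H^2_-\subset H^2_-$, we have $\mathsf T(\Omega)=\mathsf T(\Theta)\mathsf T(b_{1/2})$, an invertible operator times one of index $-1$.

The symbol has a geometric meaning. For $0<|x|\le1$, the argument of $\Omega(x)$ is the signed angle under which the vertical segment from $x-i/2$ to $x+i/2$ is seen from the origin. These segments fill the rectangle $\mathcal R=\{|x|\le1,\ |y|\le\frac12\}$. The angle tends to $\pi$ as $x\downarrow0$ and to $-\pi$ as $x\uparrow0$, and this makes the symbol wind once. The jumps at $x=\pm1$ are absorbed by the factor $\Theta$.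
\end{example}

\subsection{The general model}

The operator of Example~\ref{ex:rect} acts on functions on the bottom side of $\mathcal R$, which carries one unit of mass on each vertical line. We now allow an arbitrary measure on each vertical line.

Let $Y\subset\mathbb C$ be compact, and let $J\supset\operatorname{Re}Y$ be a compact interval of positive length. A \emph{fibered measure on $Y$} is a family $(\nu_x)_{x\in\mathbb R}$ of finite positive Borel measures on $\mathbb R$ such that $\nu_x$ is carried by $Y_x$, the function $x\mapsto\nu_x(B_x)$ is Borel for every Borel set $B\subset\mathbb C$, and the \emph{mass function} $m(x)=\nu_x(\mathbb R)$ is bounded. Note that $m=0$ off $\operatorname{Re}Y$. The formula $\nu(B)=\int\nu_x(B_x)\,dx$ defines a finite Borel measure carried by $Y$, with $\int f\,d\nu=\iint f(x+iy)\,d\nu_x(y)\,dx$ for Borel $f\ge0$. We always assume $\nu\neq0$.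

Define $(Rf)(x)=\int f(x+iy)\,d\nu_x(y)$. By the Cauchy--Schwarz inequality $|Rf(x)|^2\le m(x)\int|f|^2\,d\nu_x$, so $R:L^2(\nu)\to L^2(\mathbb R)$ is bounded with $\|R\|^2\le\sup m$. From the definition,
\begin{equation}\label{eq:R}
(R^*h)(x+iy)=h(x),\qquad RR^*=M_m,\qquad RM_{\beta}=M_\beta R,\qquad R=\mathbf 1_JR,
\end{equation}
for bounded Borel functions $\beta=\beta(x)$. The functions of $x$ alone form a copy of $L^2(\mathbb R,m\,dx)$ in $L^2(\nu)$, so $L^2(\nu)$ is infinite-dimensional. Put
\[
T_\nu=M_z+iR^*PR=M_x+i(M_y+R^*PR),\qquad F_x(\zeta)=1+\int\frac{d\nu_x(y)}{y-\zeta}\quad(\zeta\in\mathbb C\setminus\mathbb R).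
\]

\begin{lemma}\label{lem:model}
\begin{enumerate}
\item[(a)] $[T_\nu^*,T_\nu]=\frac1\pi|\mathbf 1\rangle\langle\mathbf 1|$, where $\mathbf 1\in L^2(\nu)$ is the constant function.
\item[(b)] $T_\nu$ is irreducible, and $\ker(T_\nu-\lambda)=0$ for all $\lambda$.
\item[(c)] Let $\lambda=\lambda_1+i\lambda_2\notin Y$ and $\Omega_\lambda(x)=F_x\bigl(\lambda_2+i(x-\lambda_1)\bigr)$ for $x\ne\lambda_1$. Then $\Omega_\lambda$ is bounded, $T_\nu-\lambda$ is Fredholm if and only if $\mathsf T(\Omega_\lambda)$ is, and the indices are equal.
\end{enumerate}
\end{lemma}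

\begin{proof}
(a) Since $M_x$ commutes with $M_y$, \eqref{eq:R} and \eqref{eq:comm} give
\[
[T_\nu^*,T_\nu]=2i[M_x,R^*PR]=R^*\,2i[M_x,\mathbf 1_JP\mathbf 1_J]\,R=\tfrac1\pi|R^*\mathbf 1_J\rangle\langle R^*\mathbf 1_J| ,
\]
and $R^*\mathbf 1_J=\mathbf 1$ almost everywhere for $\nu$.

(b) Let $Q$ be a projection commuting with $T_\nu$. It commutes with $T_\nu^*$, hence with $|\mathbf 1\rangle\langle\mathbf 1|$, so $\mathbf 1$ is an eigenvector of $Q$. Replacing $Q$ by $I-Q$ if necessary, we have $\mathbf 1\in\mathcal E:=\operatorname{ran}Q$. The space $\mathcal E$ is invariant under bounded Borel functions of $M_x=\operatorname{Re}T_\nu$, so it contains $M_\beta\mathbf 1=R^*(\beta\mathbf 1_J)$ for bounded $\beta$. These $\beta\mathbf 1_J$ are dense in $L^2(J)$ and $R^*=R^*\mathbf 1_J$, so $\operatorname{ran}R^*\subset\mathcal E$. For $f\in\mathcal E$ it follows that $M_yf=(\operatorname{Im}T_\nu)f-R^*PRf\in\mathcal E$. So $\mathcal E$ contains all polynomials in $x$ and $y$. These are dense in $C(Y)$, hence in $L^2(\nu)$, and $Q=I$. The second assertion follows from Lemma~\ref{lem:hypo}.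

(c) The operator $M_{z-\lambda}$ is invertible on $L^2(\nu)$, and $T_\nu-\lambda=M_{z-\lambda}(I+\mathcal{AB})$ with $\mathcal A=iM_{z-\lambda}^{-1}R^*P$, $\mathcal B=PR$. With $t=x-\lambda_1$ and $u=y-\lambda_2$ we have $i/(z-\lambda)=i/(t+iu)=1/(u-it)$. So $iRM_{z-\lambda}^{-1}R^*$ is multiplication by
\[
\int\frac{d\nu_x(y)}{y-\lambda_2-i(x-\lambda_1)}=\Omega_\lambda(x)-1,
\]
whose modulus is at most $\sup m/\operatorname{dist}(\lambda,Y)$. Thus $I+\mathcal{BA}$ is the identity on $H^2_+$ and $\mathsf T(\Omega_\lambda)$ on $H^2_-$, and Lemma~\ref{lem:AB} applies.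
\end{proof}

Spreading the mass along the vertical lines creates a second mechanism, which is absent from Example~\ref{ex:rect}. On $\ker R$, the space of functions with mean zero on each line, $T_\nu$ acts as $M_z$. If $\ker R$ contains functions supported near $\lambda$, these are approximate eigenvectors.

\begin{lemma}\label{lem:ess}
Assume that every nonempty relatively open subset of $Y$ has positive area, and that for every $x$ we have $\nu_x(E)>0$ for each Borel set $E\subset Y_x$ with $|E|>0$. Then $Y\subset\sigma_e(T_\nu)$.
\end{lemma}

\begin{proof}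
Let $\lambda\in Y$, $r>0$ and $O=Y\cap\{|z-\lambda|<r\}$. Since $|O|>0$, the Borel set $\{x:|O_x|>0\}$ has positive length. For each $x$ in this set, $c\mapsto|O_x\cap(-\infty,c)|$ increases continuously from $0$ to $|O_x|$, so for some rational $c$ both $O_x\cap(-\infty,c)$ and $O_x\cap(c,\infty)$ have positive length. There are countably many rationals, so one $c$ works for all $x$ in a Borel set $B$ of positive length. Let $O^\pm=\{z\in O:\pm(y-c)>0\}$; by hypothesis $\nu_x(O^\pm_x)>0$ for $x\in B$. The bounded function
\[
f(z)=\mathbf 1_B(x)\bigl[\nu_x(O^-_x)\,\mathbf 1_{O^+}(z)-\nu_x(O^+_x)\,\mathbf 1_{O^-}(z)\bigr]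
\]
is nonzero in $L^2(\nu)$, vanishes off $O$, and satisfies $Rf=0$. Hence $T_\nu f=zf$ and $\|(T_\nu-\lambda)f\|\le r\|f\|$. As $r$ is arbitrary, $T_\nu-\lambda$ is not bounded below. It is injective by Lemma~\ref{lem:model}(b), so its range is not closed and it is not Fredholm.
\end{proof}

\section{Prescribing the symbol}\label{sec:symbol}

By Lemma~\ref{lem:model}(c) the index of $T_\nu-\lambda$ depends on the argument of $F_x$, which is hard to read off from $\nu_x$. We therefore reverse the order: we prescribe the argument of $F_x$ and recover $\nu_x$. The tool is the representation of Nevanlinna functions.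

\begin{enumerate}
\item[(N)] If $G$ is analytic in $\mathbb C_+$, $\operatorname{Im}G\ge0$ and $\sup_{\eta\ge1}\eta|G(i\eta)|<\infty$, then $G(\zeta)=\int\frac{d\nu(y)}{y-\zeta}$ for a unique finite positive Borel measure $\nu$ on $\mathbb R$. The absolutely continuous part of $\nu$ has density $\frac1\pi\operatorname{Im}G(y+i0)$ almost everywhere, and $\nu(\mathcal I)=0$ if $G$ extends continuously to the open interval $\mathcal I$ with real values there (Stieltjes inversion).
\end{enumerate}

Throughout this section, $Y\subset\mathbb C$ is compact, $V$ is a union of bounded components of $\mathbb C\setminus Y$ (possibly empty), $|V\cup Y|>0$, $0<\theta<1$, and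
\[
g=\mathbf 1_V+\theta\,\mathbf 1_Y,\qquad g_x(y)=g(x+iy).
\]
The set $V\cup Y$ is bounded: every bounded component of $\mathbb C\setminus Y$ lies in any disc that contains $Y$.

\begin{proposition}\label{prop:measure}
There is a fibered measure $(\nu_x)$ on $Y$, with $\nu\ne0$, such that for every $x$:
\begin{enumerate}
\item[(a)] $F_x(\zeta)=\exp\displaystyle\int\frac{g_x(y)}{y-\zeta}\,dy$ for $\zeta\in\mathbb C\setminus\mathbb R$;
\item[(b)] $m(x)=\int g_x(y)\,dy=|V_x|+\theta|Y_x|$;
\item[(c)] $\nu_x(E)>0$ for every Borel set $E\subset Y_x$ with $|E|>0$.
\end{enumerate}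
\end{proposition}

\begin{proof}
Let $L_x(\zeta)=\int\frac{g_x(y)}{y-\zeta}\,dy$. For $\zeta\in\mathbb C_+$, the kernel $\operatorname{Im}\frac1{y-\zeta}=\frac{\operatorname{Im}\zeta}{|y-\zeta|^2}$ is positive with integral $\pi$ over $\mathbb R$. Since $0\le g_x\le1$ has compact support, $0\le\operatorname{Im}L_x<\pi$, so $\operatorname{Im}e^{L_x}\ge0$. Also $-i\eta L_x(i\eta)\to\int g_x$ as $\eta\to\infty$, hence $-i\eta(e^{L_x(i\eta)}-1)\to\int g_x$. By (N), $e^{L_x(\zeta)}-1=\int\frac{d\nu_x(y)}{y-\zeta}$ with $\nu_x$ finite and positive. This is (a) on $\mathbb C_+$, and both sides of (a) are conjugated when $\zeta$ is. Since $-i\eta\int\frac{d\nu_x(y)}{y-i\eta}\to\nu_x(\mathbb R)$ by dominated convergence, (b) holds. So $m$ is bounded, and $\nu(\mathbb C)=\int g\,dA>0$ once $\nu$ is known to be defined.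

\emph{$\nu_x$ is carried by $Y_x$.} Let $\mathcal I$ be a component of $\mathbb R\setminus Y_x$. The segment $x+i\mathcal I$ lies in one component of $\mathbb C\setminus Y$, so $g_x$ is identically $0$ or identically $1$ on $\mathcal I$. In the first case $L_x$ continues analytically across $\mathcal I$ and is real on $\mathcal I$. In the second case $\mathcal I=(\alpha,\beta)$ is bounded and
\[
F_x(\zeta)=\frac{\beta-\zeta}{\alpha-\zeta}\,\exp\int_{\mathbb R\setminus\mathcal I}\frac{g_x(y)}{y-\zeta}\,dy
\]
continues analytically across $\mathcal I$ and is real (negative) there. In both cases $\nu_x(\mathcal I)=0$ by (N), and there are countably many $\mathcal I$.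

\emph{Proof of} (c). The function $\frac1\pi\operatorname{Im}L_x$ is the Poisson integral of $g_x$, and $\operatorname{Re}L_x$ is a constant multiple of its conjugate Poisson integral. For $g_x\in L^2(\mathbb R)$ both have finite limits at $y+i0$ for almost every $y$, and the first limit is $g_x(y)$. So $F_x(y+i0)$ is finite and nonzero with argument $\pi g_x(y)$, and by (N) the absolutely continuous part of $\nu_x$ has density $\frac1\pi|F_x(y+i0)|\sin(\pi\theta)>0$ at almost every $y\in Y_x$.

\emph{Measurability.} By Fubini's theorem and (a), $x\mapsto\int\varphi\,d\nu_x$ is Borel for $\varphi(y)=(y-\zeta)^{-1}$, $\zeta\notin\mathbb R$. The closed linear span of these functions in $C_0(\mathbb R)$ is self-adjoint. It is an algebra, by partial fractions for $\zeta\ne\zeta'$ and then by letting $\zeta'\to\zeta$. It separates points and vanishes nowhere, so it is $C_0(\mathbb R)$ by the Stone--Weierstrass theorem. Hence $x\mapsto\int\varphi\,d\nu_x$ is Borel for all $\varphi\in C_0(\mathbb R)$, and by monotone convergence $x\mapsto\nu_x(\mathcal I)$ is Borel for open intervals $\mathcal I$. The Borel sets $B\subset\mathbb C$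 for which $x\mapsto\nu_x(B_x)$ is Borel include $\mathbb C$ and all open rectangles, and they are closed under proper differences (the $\nu_x$ are finite) and increasing unions. By the monotone class theorem they are all Borel sets.
\end{proof}

\begin{example}\label{ex:rect2}
Let $\mathcal R$ be the rectangle of Example~\ref{ex:rect}. If $Y=\partial\mathcal R$ and $V$ is the interior, then for $|x|<1$
\[
F_x(\zeta)=\frac{1/2-\zeta}{-1/2-\zeta}=1+\frac1{-1/2-\zeta},
\]
so $\nu_x$ is the unit mass at $-\frac12$ and $T_\nu$ is the operator of Example~\ref{ex:rect}. If instead $Y=\mathcal R$, $V=\emptyset$ and $\theta=\frac12$, then $F_x$ is a square root of the same fraction, and the absolutely continuous part of $\nu_x$ has density $\frac1\pi\sqrt{(1/2-y)/(1/2+y)}$ on $(-\frac12,\frac12)$. The substitution $y+\frac12=\sin^2\omega$ shows that this density has integral $\frac12=m(x)$, so there is no singular part. Here $\mathcal R\subset\sigma_e(T_\nu)$ by Lemma~\ref{lem:ess}. In general, $\operatorname{tr}[T_\nu^*,T_\nu]=\frac1\pi\nu(\mathbb C)=\frac1\pi\int g\,dA$.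
\end{example}

\begin{proposition}\label{prop:index}
Let $\nu$ be as in Proposition~\textup{\ref{prop:measure}} and $\lambda\notin Y$. If $\lambda\in V$, then $T_\nu-\lambda$ is Fredholm of index $-1$. If $\lambda\notin V$, then $T_\nu-\lambda$ is invertible.
\end{proposition}

\begin{proof}
Let $\lambda=\lambda_1+i\lambda_2$, $t=x-\lambda_1$, $u=y-\lambda_2$. Since $P$ commutes with translations, we may regard symbols as functions of $t$. By Lemma~\ref{lem:model}(c) and Proposition~\ref{prop:measure}(a) we must study $\mathsf T(\Omega)$, where $\Omega=e^q$ and, for $t\ne0$,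
\[
q=\int\frac{g\,du}{u-it},\qquad\operatorname{Re}q=\int\frac{g\,u}{u^2+t^2}\,du,\qquad\operatorname{Im}q=\int\frac{g\,t}{u^2+t^2}\,du ,
\]
with $g$ evaluated at $\lambda+t+iu$. The substitution $u=|t|\tan\omega$ shows that $\operatorname{Im}q$ is again a signed angle: the angle, weighted by $g$, under which the vertical line through $x$ is seen from $\lambda$. The difficulty is that $\Omega$ is only measurable. As in Example~\ref{ex:rect}, we factor it into a continuous unimodular function, which carries the index, and a function with positive real part.

Choose $\delta>0$ such that the square $\{|t|<\delta,|u|<\delta\}$ misses $Y$. The square lies in the component of $\lambda$, so $g$ is constant on it, equal to $\epsilon=1$ if $\lambda\in V$ and $\epsilon=0$ otherwise. Choose $\Lambda>\delta$ with $g=0$ for $|u|>\Lambda$. Only these two properties and $0\le g\le1$ are used below.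

\emph{The modulus.} For $|t|<\delta$, the range $|u|<\delta$ contributes $0$ to $\operatorname{Re}q$ because the integrand is odd in $u$, and the rest contributes at most $\int_{\delta\le|u|\le\Lambda}|u|^{-1}du=2\log(\Lambda/\delta)$ in modulus. For $|t|\ge\delta$, $|\operatorname{Re}q|\le\int_{-\Lambda}^\Lambda\frac{|u|\,du}{u^2+t^2}=\log(1+\Lambda^2/t^2)\le\log(1+\Lambda^2/\delta^2)$. So $\operatorname{Re}q$ is bounded.

\emph{The argument.} Let $\delta'=\delta^2/(2\Lambda)<\delta$, let $\sigma=+1$ if $\epsilon=1$ and $\sigma=-1$ if $\epsilon=0$, and put
\[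
\phi_1=\arctan(\Lambda/t),\qquad\phi_2=\arctan(\delta'/t),\qquad\phi=\phi_1+\sigma\phi_2 .
\]
We claim that $|\operatorname{Im}q-\phi|\le c_0$ for all $t\neq0$, with a constant $c_0<\pi/2$. The assumptions on $g$ are symmetric under $t\mapsto-t$, and both $\phi$ and the kernel $t/(u^2+t^2)$ are odd in $t$, so it suffices to take $t>0$. The subtraction formula for the arctangent and the inequality $t^2+\Lambda\delta'\ge2t\sqrt{\Lambda\delta'}$ give
\[
0\le\phi_1-\phi_2=\arctan\frac{(\Lambda-\delta')t}{t^2+\Lambda\delta'}\le\arctan\frac{\Lambda-\delta'}{2\sqrt{\Lambda\delta'}}=:c_1<\frac\pi2\qquad(t>0),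
\]
and the choice of $\delta'$ gives
\[
\phi_1+\phi_2\le\arctan\frac\Lambda\delta+\arctan\frac\delta{2\Lambda}=:c_2<\arctan\frac\Lambda\delta+\arctan\frac\delta{\Lambda}=\frac\pi2\qquad(t\ge\delta).
\]
Since $\int_{-s}^s\frac{t\,du}{u^2+t^2}=2\arctan(s/t)$, we always have $0\le\operatorname{Im}q\le2\phi_1$. There are four cases.
\begin{itemize}
\item $\epsilon=1$, $t<\delta$. Here $g=1$ for $|u|<\delta$, so $2\phi_2\le2\arctan(\delta/t)\le\operatorname{Im}q\le2\phi_1$ and $|\operatorname{Im}q-\phi|\le\phi_1-\phi_2\le c_1$.
\item $\epsilon=1$, $t\ge\delta$. Here $-c_2\le-(\phi_1+\phi_2)\le\operatorname{Im}q-\phi\le\phi_1-\phi_2\le c_1$.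
\item $\epsilon=0$, $t<\delta$. Here $g=0$ for $|u|<\delta$, so $0\le\operatorname{Im}q\le2\phi_1-2\arctan(\delta/t)\le2(\phi_1-\phi_2)$ and $|\operatorname{Im}q-\phi|\le\phi_1-\phi_2\le c_1$.
\item $\epsilon=0$, $t\ge\delta$. Here $-c_1\le-(\phi_1-\phi_2)\le\operatorname{Im}q-\phi\le\phi_1+\phi_2\le c_2$.
\end{itemize}
The claim holds with $c_0=\max(c_1,c_2)$. Hence $\Theta=e^{-i\phi}\Omega=e^{\operatorname{Re}q}e^{i(\operatorname{Im}q-\phi)}$ is bounded with real part bounded below by a positive constant, and $\mathsf T(\Theta)$ is invertible by Lemma~\ref{lem:hardy}(c).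

\emph{The index.} For $s>0$, $e^{\pm i\arctan(s/t)}=\operatorname{sgn}(t)\,(t\pm is)/|t+is|$. In the product the two signs cancel:
\[
e^{i\phi}=\frac{(t+i\Lambda)(t+\sigma i\delta')}{|t+i\Lambda|\,|t+i\delta'|} .
\]
This is a unimodular function in $C(\dot{\mathbb R})$, equal to $1$ at $\infty$, although $\phi$ itself jumps by $2\pi$ at $t=0$ when $\epsilon=1$. Moving the parameters $\Lambda$ and $\delta'$ to $1$ through positive values deforms it, among such functions, into $(t+i)^2/|t+i|^2=b_1$ if $\epsilon=1$ and into $1$ if $\epsilon=0$. By Lemma~\ref{lem:hardy}(d), (e) and (b), $\mathsf T(\Omega)=\mathsf T(e^{i\phi})\mathsf T(\Theta)+\text{compact}$ is Fredholm of index $-1$ if $\epsilon=1$ and $0$ if $\epsilon=0$. The same holds for $T_\nu-\lambda$. In the second case $T_\nu-\lambda$ is also injective, by Lemma~\ref{lem:model}(b), hence invertible.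
\end{proof}

\section{The homeomorphism}\label{sec:Phi}

Let $X_1$ and $n$ be as in Theorem~\ref{thm:real}. Let $U^0_1,U^0_2,\dots$ be the bounded components of $\mathbb C\setminus X_1$ (finitely or countably many, possibly none), and let $n_j$ be the value of $n$ on $U^0_j$. We need three properties of the moved set. The first is the hypothesis of Lemma~\ref{lem:ess}. The second will separate the summands of a direct sum from one another, and the third will make the trace of the self-commutator finite.

\begin{proposition}\label{prop:Phi}
There are $\Phi$ and $\Phi_\tau$ as in Theorem~\textup{\ref{thm:real}} such that $Y=\Phi(X_1)$, $U_j=\Phi(U^0_j)$ and $\Pi=\operatorname{Re}Y$ satisfy: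
\begin{enumerate}
\item[(P1)] every nonempty relatively open subset of $Y$ has positive area;
\item[(P2)] $|Y_x|>0$ for almost every $x\in\Pi$;
\item[(P3)] $\sum_jn_j|U_j|<\infty$.
\end{enumerate}
\end{proposition}

Areas can be prescribed by means of the following theorem of von Neumann, Oxtoby and Ulam \cite{OU}.

\begin{enumerate}
\item[(OU)] If $\rho$ is a nonatomic Borel probability measure on a closed square $\Sigma$, positive on nonempty relatively open sets, with $\rho(\partial\Sigma)=0$, then there is a homeomorphism $h$ of $\Sigma$, equal to the identity on $\partial\Sigma$, with $\rho(E)=|h(E)|/|\Sigma|$ for all Borel $E\subset\Sigma$.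
\end{enumerate}

\begin{proof}[Proof of Proposition~\textup{\ref{prop:Phi}}]
\emph{Step 1: a measure on $X_1$.} This is the only place where perfectness is used. Let $O\subset X_1$ be nonempty and relatively open. It has at least two points, so there are two disjoint closed discs of radius at most $1$, centered at points of $O$, whose intersections with $X_1$ lie in $O$. Repeating this inside the intersection of $X_1$ with each open disc, with radii at most $2^{-k}$ at stage $k$, we obtain a continuous injection of $\{0,1\}^{\mathbb N}$ into $O$. The image of the coin-tossing measure is a nonatomic probability measure carried by $O$. A sum of such measures over a countable base of $X_1$, with positive weights of total $1$, is a nonatomic probability measure $\omega$ on $X_1$ that is positive on all nonempty relatively open subsets of $X_1$.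

\emph{Step 2: area.} Let $\Sigma$ be a closed square centered at $0$ with $X_1$ in its interior. The complement of the interior is connected and unbounded, so $U^0_j\subset\Sigma$. Let $w=2^{-j}/(1+n_j)$ on $U^0_j$ and $w=1$ elsewhere, and let $\rho=c(w\,dA+\omega)$ on $\Sigma$, with $c$ chosen to make $\rho(\Sigma)=1$. This measure is nonatomic, positive on nonempty relatively open sets because $w>0$, and zero on $\partial\Sigma$. Take $h$ from (OU) and extend it by the identity to a homeomorphism of $\mathbb C$. Put $Y_0=h(X_1)$. If $O\subset Y_0$ is nonempty and relatively open, then $|O|\ge c|\Sigma|\,\omega(h^{-1}(O))>0$. Since $\omega(U^0_j)=0$,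
\[
\sum_jn_j|h(U^0_j)|=c|\Sigma|\sum_j\frac{n_j\,2^{-j}}{1+n_j}\,|U^0_j|<\infty .
\]
The Alexander isotopy $h_\tau(z)=\tau h(z/\tau)$ for $0<\tau\le1$, $h_0=\mathrm{id}$, joins $h$ to the identity. It is jointly continuous for $\tau>0$, and at $\tau=0$ because $|h_\tau(z)-z|\le\tau\operatorname{diam}\Sigma$.

\emph{Step 3: slices.} To obtain (P2) we reparametrize the $x$-axis so that the abscissas with a nonempty slice of length zero form a null set. Let $\Pi_0=\operatorname{Re}Y_0$, let $\Pi_0^+=\{x:|(Y_0)_x|>0\}$, a Borel subset of $\Pi_0$, and let
\[
\kappa(B)=\bigl|B\cap\bigl(\Pi_0^+\cup(\mathbb R\setminus\Pi_0)\bigr)\bigr| .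
\]
Every nonempty open interval $\mathcal I$ has $\kappa(\mathcal I)>0$. If $\mathcal I\not\subset\Pi_0$, this holds because $\mathcal I\setminus\Pi_0$ is a nonempty open set. If $\mathcal I\subset\Pi_0$, then $\{z\in Y_0:x\in\mathcal I\}$ is nonempty and relatively open in $Y_0$, so it has positive area, and $|\Pi_0^+\cap\mathcal I|>0$ by Fubini's theorem. Hence the function $\psi(x)=\kappa([0,x])$ for $x\ge0$, $\psi(x)=-\kappa([x,0])$ for $x<0$, is strictly increasing; it is $1$-Lipschitz, and unbounded in both directions since $\Pi_0$ is bounded. So $\psi$ is a homeomorphism of $\mathbb R$, and $|\psi(B)|=\kappa(B)$ for Borel $B$, because both sides are measures that agree on intervals. Let $\Psi(x+iy)=\psi(x)+iy$ and $\Psi_\tau(x+iy)=(1-\tau)x+\tau\psi(x)+iy$, a jointly continuous path of homeomorphisms from the identity to $\Psi$. For Borel $O\subset\mathbb C$,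
\begin{equation}\label{eq:Psi}
|\Psi(O)|=\int|O_x|\,d\kappa(x)\le|O| ,
\end{equation}
with equality if $O\subset Y_0$, since then $|O_x|=0$ off $\Pi_0^+$, and on $\Pi_0^+$ the measure $\kappa$ is Lebesgue measure.

Put $\Phi_\tau=\Psi_\tau\circ h_\tau$ and $\Phi=\Phi_1$, so that $Y=\Psi(Y_0)$. Then (P1) follows from the equality case of \eqref{eq:Psi} and (P3) from the inequality. Since $Y_{\psi(x)}=(Y_0)_x$, the exceptional set in (P2) is $\psi(\Pi_0\setminus\Pi_0^+)$, which has length $\kappa(\Pi_0\setminus\Pi_0^+)=0$.
\end{proof}

A homeomorphism of $\mathbb C$ and its inverse preserve bounded sets, so the $U_j$ are exactly the bounded components of $\mathbb C\setminus Y$. By (P1), $|Y|>0$, and hence $|\Pi|>0$.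

\section{Direct sum and coupling}\label{sec:coupling}

\subsection{The direct sum}

One model operator has index $-1$ or $0$, so we stack several, cutting the function $n$ into layers. Let $N=\max(1,\sup_jn_j)\in[1,\infty]$, and let $\mathcal N=\{1,\dots,N\}$ if $N<\infty$ and $\mathcal N=\{1,2,\dots\}$ otherwise. For $k\in\mathcal N$ put
\[
V_k=\bigcup\{U_j:n_j\ge k\},\qquad g_k=\mathbf 1_{V_k}+2^{-k}\mathbf 1_Y ,
\]
and let $\nu_k$, $m_k$, $R_k$ and $T_k=T_{\nu_k}$ be the measure, mass function and operators given by Proposition~\ref{prop:measure} for $V=V_k$, $\theta=2^{-k}$. Fix a compact interval $J\supset\Pi$. The functions $m_k(x)=|(V_k)_x|+2^{-k}|Y_x|$ vanish off $\Pi$ and satisfy $m_k\le m_1$, which is bounded. Since $V_k$ decreases with $k$, (P2) gives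
\begin{equation}\label{eq:mk}
m_1(x)>m_2(x)>\dots>0\quad\text{for almost every }x\in\Pi .
\end{equation}
Each $U_j$ lies in exactly $n_j$ of the sets $V_k$, so by (P3)
\begin{equation}\label{eq:summ}
\sum_k\int m_k\,dx=\sum_jn_j|U_j|+\sum_k2^{-k}|Y|<\infty .
\end{equation}

Let $\mathcal L=\bigoplus_kL^2(\nu_k)$, a separable infinite-dimensional space, and let $R=\bigoplus_kR_k:\mathcal L\to L^2(\mathbb R)\otimes\ell^2(\mathcal N)$, where the target is regarded as a space of $\ell^2(\mathcal N)$-valued functions of $x$. Then $\|R\|^2\le\sup m_1$, the operator $R$ commutes with multiplication by bounded scalar functions of $x$, $R=\mathbf 1_JR$, and $RR^*$ is multiplication by $\operatorname{diag}(m_k(x))$. The operator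
\[
T_\oplus=\bigoplus_kT_k=M_z+iR^*(P\otimes I)R
\]
is bounded.

\begin{lemma}\label{lem:sum}
$\sigma_e(T_\oplus)=Y$, and $\operatorname{ind}(T_\oplus-\lambda)$ equals $-n_j$ on $U_j$ and $0$ on the unbounded component of $\mathbb C\setminus Y$.
\end{lemma}

\begin{proof}
By (P1), Proposition~\ref{prop:measure}(c) and Lemma~\ref{lem:ess}, $Y\subset\sigma_e(T_1)$, and $\sigma_e(T_1)\subset\sigma_e(T_\oplus)$ because a direct summand of a Fredholm operator is Fredholm. Let $\lambda\in U_j$ and $d=\operatorname{dist}(\lambda,Y)$. For the $n_j$ values $k\le n_j$, we have $\lambda\in V_k$, and $T_k-\lambda$ is Fredholm of index $-1$ by Proposition~\ref{prop:index}. The remaining summands may be infinite in number, so their inverses must be bounded uniformly; hyponormality provides this. For $k>n_j$, the disc $\{|z-\lambda|<d\}$ lies in $U_j$, hence is disjoint from $V_k\cup Y$, which contains $\sigma(T_k)$ by Proposition~\ref{prop:index}. By (H2), $\|(T_k-\lambda)^{-1}\|\le1/d$. So $\bigoplus_{k>n_j}(T_k-\lambda)$ is invertible and $T_\oplus-\lambda$ is Fredholm of index $-n_j$. On the unbounded component the uniform bound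 applies to all $k$.
\end{proof}

\subsection{The coupling}

If $N>1$, the operator $T_\oplus$ is reducible. An arbitrary compact perturbation, such as the one used in Section~\ref{sec:exist}, gives no control over the sign of the self-commutator. We therefore perturb within the model: we conjugate $P\otimes I$ by a unitary-valued function of $x$. Such a function commutes with $M_x$, so the identity \eqref{eq:comm} survives; it changes $P\otimes I$ only by a compact operator; and it mixes the summands.

Let $(e_k)$ be the standard basis of $\ell^2(\mathcal N)$ and $v$ a unit vector with all coordinates $v_k>0$. Let $\alpha:\mathbb R\to[0,1]$ be continuous with compact support and strictly increasing on $J$. Put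
\[
W(x)=I+(e^{i\alpha(x)}-1)|v\rangle\langle v| ,
\]
a unitary operator on $\ell^2(\mathcal N)$ that multiplies $v$ by $e^{i\alpha(x)}$ and fixes $v^\perp$. Let $W$ be multiplication by $W(x)$ on $L^2(\mathbb R)\otimes\ell^2(\mathcal N)$, and define
\[
P'=W^*(P\otimes I)W,\qquad T=M_z+iR^*P'R=M_x+i(M_y+R^*P'R).
\]

\begin{lemma}\label{lem:coupled}
$T-T_\oplus$ is compact. $T$ is hyponormal, and $D=[T^*,T]$ is trace class with rank at most $N$; explicitly,
\begin{equation}\label{eq:D}
D=\tfrac1\pi R^*W^*\bigl(|\mathbf 1_J\rangle\langle\mathbf 1_J|\otimes I\bigr)WR .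
\end{equation}
\end{lemma}

\begin{proof}
We have $P'-P\otimes I=W^*[P\otimes I,W]$ and $[P\otimes I,W]=[P,M_{e^{i\alpha}-1}]\otimes|v\rangle\langle v|$. The first factor is compact by Lemma~\ref{lem:hardy}(d) and the second has rank one, so $T-T_\oplus=iR^*(P'-P\otimes I)R$ is compact.

Since $WR=\mathbf 1_JWR$ and $WRM_x=M_xWR$, we get $D=2i[M_x,R^*P'R]=R^*W^*\bigl(2i[M_x,\mathbf 1_JP\mathbf 1_J]\otimes I\bigr)WR$, which is \eqref{eq:D} by \eqref{eq:comm}. Thus $D=\frac1\pi\sum_k|\xi_k\rangle\langle\xi_k|\ge0$ with $\xi_k=R^*W^*(\mathbf 1_J\otimes e_k)$, and the rank is at most the cardinality $N$ of $\mathcal N$. Finally, $\|\xi_k\|^2=\int_J\langle W(x)\operatorname{diag}(m_l(x))W(x)^*e_k,e_k\rangle\,dx$. Summing the nonnegative integrands over $k$ and using the unitary invariance of the trace, we obtain $\operatorname{tr}D=\frac1\pi\sum_k\int m_k\,dx$, which is finite by \eqref{eq:summ}.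
\end{proof}

\subsection{Irreducibility}

The coupling alone does not guarantee irreducibility. If all the measures $\nu_k$ were equal to one $\nu$, then $\mathcal L=L^2(\nu)\otimes\ell^2(\mathcal N)$, and $I\otimes|v\rangle\langle v|$ would commute with every ingredient of $T$. The weights $2^{-k}$ and property (P2) exclude this through the strict inequalities \eqref{eq:mk}, which allow the summands to be recognized from $T$ itself.

\begin{proposition}\label{prop:irred}
$T$ is irreducible.
\end{proposition}

\begin{proof}
Let $Q$ be a projection commuting with $T$, and let $\mathcal M$ be the set of operators on $\mathcal L$ that commute with $Q$. It is a self-adjoint algebra closed under strong limits; with a self-adjoint operator it contains all bounded Borel functions of that operator, and in particular the projection onto its kernel. It contains $T$ and $T^*$, hence $\operatorname{Im}T$, $D$, and $M_\beta$ for every bounded Borel function $\beta=\beta(x)$, since $M_x=\operatorname{Re}T$.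

\emph{Step 1: $R^*R\in\mathcal M$.} For a subinterval $J'\subset J$, \eqref{eq:D} gives
\[
M_{\mathbf 1_{J'}}DM_{\mathbf 1_{J'}}=\tfrac1\pi R^*W^*\bigl(|\mathbf 1_{J'}\rangle\langle\mathbf 1_{J'}|\otimes I\bigr)WR\in\mathcal M .
\]
Divide $J$ into $2^l$ intervals $J'$ of equal length and let $p_l=\sum_{J'}|J'|^{-1}|\mathbf 1_{J'}\rangle\langle\mathbf 1_{J'}|$, the projection onto the corresponding step functions. Then $R^*W^*(p_l\otimes I)WR\in\mathcal M$. As $l\to\infty$, $p_l\to M_{\mathbf 1_J}$ strongly, hence $p_l\otimes I\to M_{\mathbf 1_J}\otimes I$ strongly, and the limit $R^*W^*WR=R^*R$ lies in $\mathcal M$.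

\emph{Step 2: the summands.} Let $L_k=\overline{\operatorname{ran}R_k^*}\subset L^2(\nu_k)\subset\mathcal L$, and let $E_k$ be the projection of $\mathcal L$ onto $L_k$. By \eqref{eq:R}, $L_k$ is the space of functions of $x$ alone in $L^2(\nu_k)$, which we identify isometrically with $L^2(\Pi,m_k\,dx)$. On $L_k$ we have $R_kh=m_kh$, so $R^*R$ acts as $M_{m_k}$. On $L^2(\nu_k)\ominus L_k=\ker R_k$ it acts as $0$. All these subspaces reduce $M_x$ and $R^*R$. The self-adjoint operator $Z_k=R^*R-M_{m_k}\in\mathcal M$ therefore acts
\begin{itemize}
\item on $L_k$ as $0$;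
\item on $L_j$, $j\ne k$, as multiplication by $m_j-m_k$, which is injective by \eqref{eq:mk};
\item on $\ker R_j$, for any $j$, as multiplication by $-m_k(x)$, which is injective because $\nu_j(\{z:m_k(x)=0\})=\int_{\{m_k=0\}}m_j\,dx=0$, again by \eqref{eq:mk} and because $m_j=0$ off $\Pi$.
\end{itemize}
So $\ker Z_k=L_k$ and $E_k\in\mathcal M$.

\emph{Step 3: gluing.} By Step 2, $Q$ maps $L_k$ into itself, and there it commutes with multiplication by $x$ on $L^2(\Pi,m_k\,dx)$. The multiplication operators on the $L^2$ space of a finite measure on $\mathbb R$ are the only operators commuting with multiplication by $x$, so $Q|_{L_k}=M_{\mathbf 1_{B_k}}$ for a Borel set $B_k\subset\Pi$. We compute \eqref{eq:D} on $h\in L_k$. First $WRh(t)=m_k(t)h(t)W(t)e_k$; the middle factor replaces this function by its integral, as a constant function on $J$; then we apply $W(x)^*$ and take the $j$th coordinate. Thus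
\[
(E_jDE_kh)(x)=\frac1\pi\int_\Pi G_{jk}(x,t)\,m_k(t)h(t)\,dt,
\]
where $G_{jk}(x,t)=\langle G(x,t)e_k,e_j\rangle$ and
\[
G(x,t)=W(x)^*W(t)=I+(e^{is}-1)|v\rangle\langle v|,\qquad s=\alpha(t)-\alpha(x).
\]
For $x\ne t$ in $J$ we have $0<|s|\le1$, and all entries of $G(x,t)$ are nonzero: $G_{jk}=(e^{is}-1)v_jv_k\ne0$ for $j\ne k$, and $\operatorname{Re}G_{kk}=1-v_k^2(1-\cos s)\ge\cos s>0$. Since $Q$ commutes with $E_jDE_k$, the bounded kernel
\[
\bigl(\mathbf 1_{B_j}(x)-\mathbf 1_{B_k}(t)\bigr)\,G_{jk}(x,t)\,m_k(t)
\]
integrates to zero against every product $h_1(x)h(t)$ of bounded functions on $\Pi$. Such products span a dense subspace of $L^2(\Pi\times\Pi)$, so the kernel vanishes almost everywhere. As $m_k>0$ almost everywhere on $\Pi$, we get $\mathbf 1_{B_j}(x)=\mathbf 1_{B_k}(t)$ for almost every $(x,t)\in\Pi\times\Pi$ and all $j,k\in\mathcal N$. By Fubini's theorem there is an $x\in\Pi$ with $\mathbf 1_{B_k}(t)=\mathbf 1_{B_1}(x)$ for all $k$ and almost every $t\in\Pi$. So either all $B_k$ are null or all have full measure in $\Pi$. Replacing $Q$ by $I-Q$ if necessary, we have $L_k\subset\operatorname{ran}Q$ for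 all $k$, and hence $\operatorname{ran}R^*\subset\operatorname{ran}Q$.

\emph{Step 4: the vertical direction.} For $f\in\operatorname{ran}Q$, both $M_xf$ and $M_yf=(\operatorname{Im}T)f-R^*P'Rf$ lie in $\operatorname{ran}Q$. The constant function of $L^2(\nu_k)$ lies in $L_k$, so $\operatorname{ran}Q$ contains the polynomials in $x,y$ in each $L^2(\nu_k)$, and $Q=I$.
\end{proof}

\begin{proof}[Proof of Theorem~\textup{\ref{thm:real}}]
Take $\Phi,\Phi_\tau$ from Proposition~\ref{prop:Phi} and $T$ as above. By Lemma~\ref{lem:coupled} and Proposition~\ref{prop:irred}, $T$ is irreducible and hyponormal on $\mathcal L$, with trace-class self-commutator of rank at most $N$. It is a compact perturbation of $T_\oplus$, so by Lemma~\ref{lem:sum} and (F1), $\sigma_e(T)=Y=\Phi(X_1)$ and $\operatorname{ind}(T-\Phi(\mu))=-n(\mu)$ for $\mu\notin X_1$.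
\end{proof}

This completes the proofs of Theorems~\ref{thm:answer} and~\ref{thm:char}.

\section{Sharpness of the hypotheses}\label{sec:sharp}

\subsection{Compact operators: proof of Theorem~\ref{thm:sharp}(ii)}

A compact hyponormal operator $K$ is normal. Indeed, by (H1) every eigenvector of $K$ is an eigenvector of $K^*$ for the conjugate eigenvalue, so the closed span of the eigenvectors reduces $K$, and $K$ is normal on it. The restriction of $K$ to the orthogonal complement is compact and hyponormal without eigenvalues, so its spectral radius is $0$, and its norm is $0$ by (H2).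

Let $A$ be compact and irreducible. Then $A\ne0$, so $C^*(A)=\mathcal K+\mathbb CI$ by (F2). A hyponormal element of this algebra is $K+\lambda I$ with $K$ compact; $K$ has the same self-commutator, so it is hyponormal, hence normal. A hyponormal generator would thus be normal and $C^*(A)$ would be commutative, although $A$ is not normal. This proves (ii).

For such $A$, $\sigma_e(A)=\{0\}$ and the index function is $0$, so only perfectness fails. An example is the weighted shift $Ae_k=k^{-1}e_{k+1}$ on $\ell^2$: a projection commuting with $A$ commutes with $A^*A=\operatorname{diag}(k^{-2})$, so it is diagonal, and commuting with $A$ forces consecutive diagonal entries to be equal.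

\subsection{The set $X_*$: boundedness is necessary}

We have $c_{j+1}-c_j=2^{-j-1}>r_j+r_{j+1}$ and $c_j+r_j<1$. So the closed discs $\overline{\Delta_j}$ are disjoint, lie in $\mathbb D$, and accumulate only at $1$. The components of $\mathbb C\setminus X_*$ are the $\Delta_j$ and the exterior of $\overline{\mathbb D}$. Let $C_0=\partial\mathbb D$ and $C_j=\partial\Delta_j$, positively oriented, and let $\mathcal G=\mathbb D\setminus\bigcup_j\overline{\Delta_j}$, so that $X_*=\mathcal G\cup\bigcup_{i\ge0}C_i$.

\begin{lemma}\label{lem:conn}
$X_*$ is compact and perfect, and $X_*\setminus C_i$ is connected for each $i\ge0$.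
\end{lemma}

\begin{proof}
Let $\gamma_0(x)=\sqrt{r_j^2-(x-c_j)^2}$ for $|x-c_j|\le r_j$ and $\gamma_0(x)=0$ for the other $x\in(-1,1)$. This function is continuous and $\gamma_0(x)<\sqrt{1-x^2}$. The part of $\mathcal G$ in the upper half-plane is $\{\gamma_0(x)<y<\sqrt{1-x^2}\}$. It is connected, and its closure contains the upper halves of all circles $C_i$. The part in the lower half-plane is its mirror image. The set $\mathcal G$ is open, $\mathcal G\cap\mathbb R\ni0$, and each point of $\mathcal G\cap\mathbb R$ has a disc in $\mathcal G$ around it that meets both parts. So $\mathcal G$ is connected and $\overline{\mathcal G}=X_*$. The closure of a bounded open set is compact and perfect, and $\mathcal G\subset X_*\setminus C_i\subset\overline{\mathcal G}$.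
\end{proof}

Let $A$ be irreducible and essentially normal with $\sigma_e(A)=X_*$, and put $n_j=\operatorname{ind}(A-c_j)$, the index on $\Delta_j$. If the index function is bounded above or below, Theorem~\ref{thm:answer} gives a hyponormal generator. For the converse, Theorem~\ref{thm:char} reduces us to computing $\operatorname{ind}(f(a)-\mu)$ for an \emph{arbitrary} embedding $f$ of $X_*$. We first express indices through winding numbers, and then show that every embedding acts on winding numbers like the identity, an inversion, or their conjugates. For a continuous zero-free function $u$ on a circle $C$, let $\operatorname{wind}(u,C)$ be its winding number around $0$. It is additive under products, and it vanishes if and only if $u$ extends to a continuous zero-free function on the closed disc bounded by $C$.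

\begin{lemma}\label{lem:wind}
Let $u:X_*\to\mathbb C\setminus\{0\}$ be continuous and $k_j=\operatorname{wind}(u,C_j)$ for $j\ge1$. Then only finitely many $k_j$ are nonzero, and
\begin{equation}\label{eq:wind}
\operatorname{wind}(u,C_0)=\sum_{j\ge1}k_j,\qquad\operatorname{ind}u(a)=\sum_{j\ge1}k_jn_j .
\end{equation}
\end{lemma}

\begin{proof}
Extend $u$ continuously to $\mathbb C$ by Tietze's theorem. The extension has no zeros on a neighborhood of $X_*$, which contains $\overline{\Delta_j}$ for all $j$ larger than some $j_0$, because the discs accumulate at $1\in X_*$. So $k_j=0$ for $j>j_0$. The function $u_1=u\prod_{j\le j_0}(z-c_j)^{-k_j}$ is continuous and zero-free on $\overline{\mathbb D}\setminus\bigcup_{j\le j_0}\Delta_j$. It has winding number $0$ on $C_j$ for $j\le j_0$, since $z-c_i$ winds once on $C_i$ and not at all on $C_j$, $j\ne i$, $j\ge1$. So it extends across these finitely many discs to a continuous zero-free function on $\overline{\mathbb D}$, and $u_1=e^\gamma$ with $\gamma$ continuous. Thus $u=e^\gamma\prod_{j\le j_0}(z-c_j)^{k_j}$ on $X_*$. On $C_0$, $e^\gamma$ has winding number $0$ and each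 $z-c_j$ has winding number $1$. In the Calkin algebra, $e^{s\gamma}(a)$, $0\le s\le1$, joins $e^\gamma(a)$ to the identity through invertible elements, so $\operatorname{ind}e^\gamma(a)=0$. Both formulas follow by additivity.
\end{proof}

Recall the Jordan curve theorem: a Jordan curve in the sphere $S^2=\mathbb C\cup\{\infty\}$ has two complementary components, its \emph{sides}, each with the curve as boundary. If the curve lies in $\mathbb C$, its winding number is $0$ about every finite point of the side containing $\infty$, and it is $\pm1$, with one fixed sign, about the points of the bounded side.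

Let $f:X_*\to\mathbb C$ be continuous and injective. For $i\ge0$, the connected set $f(X_*\setminus C_i)$ lies on one side of the Jordan curve $f(C_i)$; let $O_i$ be the other side. It is open, connected and disjoint from $f(X_*)$, and its boundary $f(C_i)$ lies in $f(X_*)$, so $O_i$ is a component of $S^2\setminus f(X_*)$. The boundaries are distinct, so the $O_i$ are pairwise disjoint, and at most one contains $\infty$. Let $\mu\in O_j$ with $\infty\notin O_j$, and let $k_i=\operatorname{wind}(f-\mu,C_i)$ for $i\ge0$. For $i\neq j$, the point $\mu$ lies on the side of $f(C_i)$ other than $O_i$. Therefore: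
\begin{itemize}
\item $k_j=\pm1$, since $O_j$ is the bounded side of $f(C_j)$;
\item $k_i=0$ if $i\ne j$ and $\infty\notin O_i$, since $\mu$ and $\infty$ lie on the same side of $f(C_i)$;
\item $k_i=\pm1$ if $i\ne j$ and $\infty\in O_i$, with a sign that depends only on $i$, since $\mu$ lies on the bounded side of $f(C_i)$.
\end{itemize}
If no $O_i$ contained $\infty$, then for $j=1$ the first formula in \eqref{eq:wind} would read $0=k_1=\pm1$. So $\infty\in O_{i_0}$ for exactly one $i_0$. Let $\varepsilon=\pm1$ be the sign attached to $i_0$.

\emph{Case $i_0=0$.} For $j\ge1$ and $\mu\in O_j$, we have $k_0=\varepsilon$ and $k_i=0$ for $i\ne0,j$. By \eqref{eq:wind}, $k_j=\varepsilon$ and $\operatorname{ind}(f(a)-\mu)=\varepsilon n_j$.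

\emph{Case $i_0\ge1$.} For $j\ge1$, $j\neq i_0$, and $\mu\in O_j$, we have $k_{i_0}=\varepsilon$ and $k_i=0$ for $i\ne i_0,j$, in particular $k_0=0$. By \eqref{eq:wind}, $k_j=-\varepsilon$ and $\operatorname{ind}(f(a)-\mu)=-\varepsilon(n_j-n_{i_0})$.

If $C^*(A)$ has a hyponormal generator, then by Theorem~\ref{thm:char} there is an $f$ for which all these indices are at most $0$. In the first case $\varepsilon n_j\le0$ for all $j$, and in the second $\varepsilon n_j\ge\varepsilon n_{i_0}$ for all $j$. Either way $(n_j)$, and with it the index function, is bounded above or bounded below.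

\subsection{Operators with index unbounded in both directions}\label{sec:exist}

Let $(n_j)$ be any sequence of integers and $S_+$ the unilateral shift. Let $A_0$ be the direct sum, over $j$, of $|n_j|$ copies of $c_j+r_jS_+$ if $n_j<0$ and of $c_j+r_jS_+^*$ if $n_j>0$, together with a diagonal normal operator whose eigenvalues form a dense subset of $X_*$, each of infinite multiplicity. The self-commutators of the shift summands have rank one and norm $r_j^2\to0$, and each $j$ occurs finitely often, so $[A_0^*,A_0]$ is compact.

Eigenvalues of infinite multiplicity lie in the closed set $\sigma_e(A_0)$, so $X_*\subset\sigma_e(A_0)$. Let $\lambda\notin X_*$ and $d=\operatorname{dist}(\lambda,X_*)$. The diagonal summand minus $\lambda$ is invertible. For a shift summand with $\lambda\notin\Delta_j$, the Neumann series bounds the inverse of the summand minus $\lambda$ by $1/(|\lambda-c_j|-r_j)=1/\operatorname{dist}(\lambda,C_j)\le1/d$, uniformly in $j$. If $\lambda\in\Delta_j$, there remain $|n_j|$ summands, each Fredholm at $\lambda$, of index $-1$ for $S_+$ and $+1$ for $S_+^*$. So $\sigma_e(A_0)=X_*$ and the index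 on $\Delta_j$ is $n_j$.

It remains to make the operator irreducible. By the Weyl--von Neumann theorem, a self-adjoint operator on a separable space is a compact self-adjoint perturbation of an operator that is diagonal in some orthonormal basis $(\epsilon_l)_{l\ge1}$. Apply this to $\operatorname{Re}A_0$, and change the $l$th diagonal entry by a real number of modulus at most $1/l$ so that all entries become distinct; call the result $H_1$. Let $(b_{lm})$ be the matrix of $\operatorname{Im}A_0$ in this basis, and add to it the real symmetric Hilbert--Schmidt matrix with entries $2^{-l-m}$ where $l\ne m$ and $b_{lm}=0$, and $0$ elsewhere; call the result $H_2$. All off-diagonal entries of $H_2$ are nonzero. Then $A=H_1+iH_2$ is a compact perturbation of $A_0$, so it is essentially normal with the same essential spectrum and index function. A projection $Q$ commuting with $A$ commutes with $H_1$, so $Q=\operatorname{diag}(q_l)$. It also commutes with $H_2$, so $(q_l-q_m)\langle H_2\epsilon_m,\epsilon_l\rangle=0$ and all $q_l$ are equal. Thus $A$ is irreducible. Taking $(n_j)$ unbounded above and below completes the proof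 of Theorem~\ref{thm:sharp}(i).

\begin{thebibliography}{9}

\bibitem{BDF}
Brown, Douglas and Fillmore, Lecture Notes in Mathematics 345, 1973.

\bibitem{OU}
Oxtoby and Ulam, Ann. of Math. 42 (1941), 874--920.

\bibitem{SHG}
\emph{Subnormal and hyponormal generators of $C^*$-algebras},
\texttt{http://home.wlu.edu/\~{}feldmann/pdffiles/SubnormalGenerators.pdf}

\end{thebibliography}
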